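\title{Restriction of completely bounded Fourier multipliers from $SL(2,\mathbb R)$ to a free subgroup}

\begin{abstract}
Let $G=SL(2,\mathbb R)$ and let $\mathbb F_2\subset G$ be the free subgroup generated by two standard unipotent matrices. We show that the restrictions to $\mathbb F_2$ of the completely bounded multipliers of the Fourier algebra $A(G)$ do not form a closed subspace of $M_{cb}A(\mathbb F_2)$, and that $A_{cb}(G)|_{\mathbb F_2}$ is a dense proper subspace of $A_{cb}(\mathbb F_2)$. Both statements follow from the existence of finitely supported functions of multiplier norm at most $2$ on $\mathbb F_2$ that have no uniformly bounded extensions to $G$. The proof attaches to a bounded weak*-null sequence of multipliers a family of measures on the sphere of directions in $\mathfrak{sl}_2(\mathbb R)^*$ and uses the contracting dynamics of the coadjoint action on that sphere. The same method shows that, for a discrete subgroup of $G$, each of the two properties holds exactly when the subgroup is amenable.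
\end{abstract}

\section{Introduction}

\subsection{Multipliers and the problem}

Let $G$ be a locally compact group and $\lambda$ its left regular representation on $L^2(G)$. Inner products are linear in the first variable. The \emph{Fourier algebra} $A(G)$ consists of the functions $u(x)=\langle\lambda(x)\xi,\eta\rangle$ with $\xi,\eta\in L^2(G)$, normed by the infimum of $\|\xi\|\|\eta\|$ over all such representations of $u$. It is a Banach algebra under pointwise multiplication, it is contained in $C_0(G)$, and its dual is the group von Neumann algebra $VN(G)$ generated by $\lambda(G)$. A \emph{multiplier} of $A(G)$ is a function $v:G\to\mathbb C$ with $vA(G)\subseteq A(G)$. Then $v$ is continuous and $M_v(u)=vu$ is a bounded operator on $A(G)$; its adjoint is the map on $VN(G)$ that sends $\lambda(x)$ to $v(x)\lambda(x)$. The multiplier $v$ is \emph{completely bounded} if $M_v$ is completely bounded for the operator space structure of $A(G)$ as the predual of $VN(G)$, that is, if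
\[
\|v\|_{cb}:=\sup_{n}\|\operatorname{id}_{M_n(\mathbb C)}\otimes M_v^*\|<\infty .
\]
These multipliers form a Banach algebra $M_{cb}A(G)$ with norm $\|\cdot\|_{cb}$. The algebra $A_{cb}(G)$ is the closure of $A(G)$ in $M_{cb}A(G)$.

In this paper the norm $\|\cdot\|_{cb}$ is always handled through the following \emph{factorization theorem} (Gilbert; Bo\.zejko--Fendler; Jolissaint): a continuous function $v$ on $G$ lies in $M_{cb}A(G)$ with $\|v\|_{cb}\le D$ if and only if there are a Hilbert space $\mathcal H$ and maps $P,Q:G\to\mathcal H$ with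
\begin{equation}\label{eq:factor}
v(y^{-1}x)=\langle P(x),Q(y)\rangle,\qquad \|P(x)\|,\|Q(y)\|\le D^{1/2}\qquad(x,y\in G).
\end{equation}
So $\|v\|_{cb}$ measures how cheaply the kernel $(x,y)\mapsto v(y^{-1}x)$ factors through a Hilbert space. Four consequences will be used. Taking $y=e$ gives $\|v\|_\infty\le\|v\|_{cb}$, so $A_{cb}(G)\subseteq C_0(G)$. For $u=\langle\lambda(\cdot)\xi,\eta\rangle$ with $\|\xi\|=\|\eta\|$, the choice $P(x)=\lambda(x)\xi$, $Q(y)=\lambda(y)\eta$ gives $\|u\|_{cb}\le\|u\|_{A(G)}$. Replacing $Q(y)$ by $Q(yg^{-1})$ shows that $v(g\,\cdot)$ has the same norm as $v$. A continuous character $\chi:G\to\mathbb T$ has norm $1$, with $P=Q=\chi$.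

From now on $G=SL(2,\mathbb R)$, a unimodular and second countable group, and $\mathbb F_2$ is the closed discrete subgroup generated by
\begin{equation}\label{eq:AB}
A=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad B=\begin{pmatrix}1&0\\2&1\end{pmatrix},
\end{equation}
which is free on these two generators. The following facts are known.
\begin{itemize}
\item[(K1)] (Herz's restriction theorem.) If $H$ is a closed subgroup of a locally compact group $G_0$, restriction maps $A(G_0)$ onto $A(H)$.
\item[(K2)] In the same situation, restriction is a complete contraction of $M_{cb}A(G_0)$ into $M_{cb}A(H)$; hence $A_{cb}(G_0)|_H\subseteq A_{cb}(H)$.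
\item[(K3)] Every $u\in M_{cb}A(G)$ has a limit at infinity: there is $c\in\mathbb C$ with $u-c\in C_0(G)$.
\item[(K4)] The restriction map $M_{cb}A(G)\to M_{cb}A(\mathbb F_2)$ is not surjective.
\end{itemize}
The problem that we solve comes from \cite{problem}: \emph{is $M_{cb}A(G)|_{\mathbb F_2}$ closed in $M_{cb}A(\mathbb F_2)$, and is $A_{cb}(G)|_{\mathbb F_2}$ equal to $A_{cb}(\mathbb F_2)$?}

Fact (K4) is a consequence of (K3): the character of $\mathbb F_2$ that sends $A$ and $B$ to $-1$ has norm $1$ and no limit at infinity. This obstruction is silent on both questions. The multipliers with a limit at infinity form a closed subspace of $M_{cb}A(\mathbb F_2)$, and all elements of $A_{cb}(\mathbb F_2)$ have limit $0$. Moreover $A_{cb}(G)|_{\mathbb F_2}$ contains $A(\mathbb F_2)$ by (K1), so it is dense in $A_{cb}(\mathbb F_2)$. One might therefore guess that Herz's theorem passes to the closures, as it does for amenable discrete subgroups (Theorem~\ref{thm:B}). The guess is wrong.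

\subsection{Results}

\begin{theorem}\label{thm:answer}
The space $M_{cb}A(G)|_{\mathbb F_2}$ is not closed in $M_{cb}A(\mathbb F_2)$, and $A_{cb}(G)|_{\mathbb F_2}$ is a dense proper subspace of $A_{cb}(\mathbb F_2)$.
\end{theorem}

A positive answer to either question would, by the open mapping theorem, allow one to extend finitely supported functions with a uniform control of the norm. Theorem~\ref{thm:answer} thus follows (Lemma~\ref{lem:reduction}) from a quantitative statement.

\begin{theorem}\label{thm:A}
There are finitely supported functions $f_n:\mathbb F_2\to\{0,1\}$ with $\|f_n\|_{cb}\le2$ such that $\sup_n\|u_n\|_{cb}=\infty$ for every choice of $u_n\in M_{cb}A(G)$ with $u_n|_{\mathbb F_2}=f_n$.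
\end{theorem}

The argument applies to every nonamenable discrete subgroup and leads to a classification, which is not needed for Theorem~\ref{thm:answer}.

\begin{theorem}\label{thm:B}
For a discrete subgroup $H$ of $G$ the following are equivalent:
\begin{itemize}
\item[(i)] $M_{cb}A(G)|_H$ is closed in $M_{cb}A(H)$;
\item[(ii)] $A_{cb}(G)|_H=A_{cb}(H)$;
\item[(iii)] $H$ is amenable.
\end{itemize}
If $H$ is amenable and infinite, then $M_{cb}A(G)|_H=A(H)\oplus\mathbb C1$.
\end{theorem}

\subsection{The idea of the proof}\label{sec:idea}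

Choose $f_n$ that converge pointwise to a function with no limit at infinity, and suppose that they have extensions $u_n$ of bounded norm. A subsequence of $(u_n)$ has a weak* limit $u_\infty\in M_{cb}A(G)$, which has a limit at infinity by (K3). This would be a contradiction if $u_n$ converged to $u_\infty$ at the points of $\mathbb F_2$. But weak* convergence is tested against $L^1(G)$, and $\mathbb F_2$ is a null set. The difficulty is real.

\begin{example}\label{ex:fejer}
Let $\xi_n\in\ell^2(\mathbb F_2)$ be $n^{-1/2}$ times the indicator function of $\{A^{2l}:1\le l\le n\}$ and let $f_n=\langle\lambda(\cdot)\xi_n,\xi_n\rangle$. Then $\|f_n\|_{A(\mathbb F_2)}\le1$, $f_n(A^{2j})=\max(0,1-|j|/n)$, and $f_n=0$ off $\langle A^2\rangle$. The pointwise limit is the indicator function of $\langle A^2\rangle$, which has no limit at infinity. Nevertheless (K1) and the open mapping theorem give extensions $u_n\in A(G)$ with $\sup_n\|u_n\|_{cb}\le\sup_n\|u_n\|_{A(G)}<\infty$.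
\end{example}

So we must understand the defect $v_n=u_n-u_\infty$: a bounded sequence that tends to $0$ against $L^1(G)$ but not pointwise, like $e^{inx}$ on $\mathbb R$ at the points of $2\pi\mathbb Z$. Near $g\in G$, view $v_n$ as the function $Y\mapsto v_n(g\exp Y)$ on the Lie algebra $\mathfrak g$. What survives of its value at $Y=0$ is carried by frequencies $\zeta\in\mathfrak g^*$ that go to infinity. We record the directions of these frequencies in a measure $m_g$ on the sphere $\mathbb S$ of rays of $\mathfrak g^*$, of total mass $\lim v_n(g)$. The factorization \eqref{eq:factor} can be used in two ways: for all $x$,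
\[
v(gw)=\langle P(xw),Q(xg^{-1})\rangle,\qquad v(wg)=\langle P(xg),Q(xw^{-1})\rangle .
\]
In the first formula the small variable $w$ enters through $P$ alone and $g$ through $Q$ alone, so $m_g$ is dominated by a measure $\mu$ that comes from $P$ and does not depend on $g$. In the second formula the roles are exchanged. Since $\exp(X)g=g\exp(\operatorname{Ad}(g^{-1})X)$, the directions seen in the two formulas differ by the coadjoint action of $g$, so the image of $m_g$ under this action is dominated by a measure $\nu$ that comes from $Q$. A large element $g$ contracts almost all of $\mathbb S$ to two points, the exception being a neighborhood of a great circle. Hence $\lim v_n(g)$ can be large only if $\mu$ charges that circle or $\nu$ charges those points, and finite measures cannot do so for infinitely many different circles and points.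

Section~\ref{sec:sphere} carries out the last step, first in a model where the measures are explicit. Section~\ref{sec:free} constructs the functions $f_n$. Sections~\ref{sec:operators} and~\ref{sec:localization} construct $\mu$, $\nu$ and $m_g$. Theorems~\ref{thm:answer} and~\ref{thm:A} are proved in Section~\ref{sec:obstruction} and Theorem~\ref{thm:B} in Section~\ref{sec:discrete}.

\section{Tools and a reduction}\label{sec:tools}

\begin{itemize}
\item[(F1)] \emph{Regular factorizations.} For $v\in M_{cb}A(G)$ we may take $\mathcal H$ separable and $P,Q$ weakly continuous in \eqref{eq:factor}. Indeed, first replace $P$ by its projection onto the closed span of $Q(G)$. Then $P$ is bounded and $x\mapsto\langle P(x),Q(y)\rangle$ is continuous for each $y$, so $P$ is weakly continuous. If $G_0\subset G$ is countable and dense, $P(G)$ lies in the weak closure, hence in the norm closure, of the span of $P(G_0)$; so the closed span $\mathcal H_0$ of $P(G)$ is separable. Now replace $Q$ by its projection onto $\mathcal H_0$; it is weakly continuous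 for the same reason. Weakly continuous maps into a separable Hilbert space are measurable.
\item[(F2)] \emph{Weak* compactness} \cite[Proposition 1.10]{DCH}. The space $M_{cb}A(G)$ is the dual, via integration, of the completion of $L^1(G)$ in the norm $\sup\{|\int\phi u|:\|u\|_{cb}\le1\}\le\|\phi\|_1$. This predual is separable because $L^1(G)$ is. So every bounded sequence $(u_n)$ in $M_{cb}A(G)$ has a subsequence along which $\int u_n\phi\to\int u_\infty\phi$ for all $\phi\in L^1(G)$, for some $u_\infty\in M_{cb}A(G)$.
\item[(F3)] \emph{The Cotlar--Stein lemma.} If bounded operators $A_j$ on a Hilbert space satisfy $\sup_i\sum_j\|A_i^*A_j\|^{1/2}<\infty$ and $\sup_i\sum_j\|A_iA_j^*\|^{1/2}<\infty$, then $\sum_jA_j$ converges strongly to a bounded operator, of norm at most the larger of the two suprema.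
\end{itemize}

\begin{lemma}\label{lem:reduction}
Let $H$ be a discrete subgroup of $G$, and let $(f_n)$ be a bounded sequence in $M_{cb}A(H)$ of finitely supported functions such that $\sup_n\|u_n\|_{cb}=\infty$ whenever $u_n\in M_{cb}A(G)$ and $u_n|_H=f_n$ for all $n$. Then $M_{cb}A(G)|_H$ is not closed in $M_{cb}A(H)$, and $A_{cb}(G)|_H$ is a dense proper subspace of $A_{cb}(H)$.
\end{lemma}

\begin{proof}
Since $\delta_h=\langle\lambda(\cdot)\delta_e,\delta_h\rangle$, finitely supported functions lie in $A(H)$, and $A(H)=A(G)|_H$ by (K1). So $f_n$ lies in $A_{cb}(G)|_H$ and in $M_{cb}A(G)|_H$. If $M_{cb}A(G)|_H$ were closed, restriction would be a bounded surjection of Banach spaces $M_{cb}A(G)\to M_{cb}A(G)|_H$ by (K2), and the open mapping theorem would give extensions with $\|u_n\|_{cb}\le C\|f_n\|_{cb}$. If $A_{cb}(G)|_H=A_{cb}(H)$, the surjection $A_{cb}(G)\to A_{cb}(H)$ would give the same. Both contradict the hypothesis. Density holds because $A_{cb}(G)|_H\supseteq A(H)$.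
\end{proof}

\section{The sphere of directions}\label{sec:sphere}

\subsection{Contracting dynamics}

Let $\mathfrak g=\mathfrak{sl}_2(\mathbb R)$ and let $\mathbb S$ be the $2$-sphere of rays $[\zeta]=\mathbb R_{>0}\zeta$ in $\mathfrak g^*\setminus\{0\}$. The group $G$ acts on $\mathbb S$ by the diffeomorphisms
\[
\tau_g[\zeta]=[\zeta\circ\operatorname{Ad}(g)^{-1}].
\]
In this section we identify $Z\in\mathfrak g$ with the functional $X\mapsto\operatorname{tr}(ZX)$. Since $\operatorname{tr}(Zg^{-1}Xg)=\operatorname{tr}(gZg^{-1}X)$, the action becomes $\tau_g[Z]=[gZg^{-1}]$. For a line $L\subset\mathbb R^2$ put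
\[
\mathcal C_L=\{[Z]\in\mathbb S: ZL\subseteq L\},\qquad \mathcal N_L=\{[Z]\in\mathbb S:Z^2=0,\ \operatorname{im}Z=L\}.
\]
A nonzero $Z$ with $Z^2=0$ has $\ker Z=\operatorname{im}Z$, so it is determined up to a scalar by its image. Thus $\mathcal N_L$ is a pair of antipodal points, and the sets $\mathcal N_L$ are pairwise disjoint. The set $\mathcal C_L$ is a great circle. A nonzero traceless matrix is not scalar, so it has at most two eigenlines: \emph{each point of $\mathbb S$ lies on at most two of the circles $\mathcal C_L$.} See Figure~\ref{fig:sphere}.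

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw (0,0) circle (1);
\node at (0.1,0) {\small elliptic};
\draw[thick] (-2.4,-1) -- (2.2,-1) node[right] {$\mathcal C_L$};
\draw[thick] (-1.93,-1.35) -- (-0.43,1.25) node[above] {$\mathcal C_{L''}$};
\fill (0,-1) circle (0.04) node[below] {$\mathcal N_L$};
\fill (150:1) circle (0.04) node[left] {$\mathcal N_{L''}$};
\fill (40:1) circle (0.04) node[above right] {$\mathcal N_{L'}$};
\fill (-1.732,-1) circle (0.04) node[above left] {$[Z]$};
\end{tikzpicture}
\caption{The rays of traceless matrices $\left(\begin{smallmatrix}x&u+s\\u-s&-x\end{smallmatrix}\right)$ with $s>0$, drawn in the plane $s=1$. Nilpotent rays form the circle $x^2+u^2=1$; matrices inside it have no real eigenline. The set $\mathcal C_L$ of matrices with eigenline $L$ is the tangent line at the nilpotent ray with image $L$. A matrix $Z$ outside the circle lies on two tangents, one for each eigenline. Elements of $SL(2,\mathbb R)$ that approach, up to scale, a rank one matrix with kernel $L$ and image $L'$ push every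 ray off $\mathcal C_L$ toward the nilpotent ray marked $\mathcal N_{L'}$ or its antipode.}
\label{fig:sphere}
\end{figure}

The simplest large elements are $g_t=\operatorname{diag}(t,t^{-1})$ with $t\to\infty$. Here $g_t/t\to e_1e_1^T$, which has kernel $\mathbb Re_2$ and image $\mathbb Re_1$, and
\begin{equation}\label{eq:diag}
g_t\begin{pmatrix}x&y\\z&-x\end{pmatrix}g_t^{-1}=\begin{pmatrix}x&t^2y\\t^{-2}z&-x\end{pmatrix}.
\end{equation}
Every ray with $y\ne0$ converges to $\pm[e_1e_2^T]$, the two points of $\mathcal N_{\mathbb Re_1}$, and the exceptional set $\{y=0\}$ is $\mathcal C_{\mathbb Re_2}$. The general case is the same.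

\begin{lemma}\label{lem:dynamics}
Let $g_i\in G$ and $t_i>0$ with $g_i/t_i\to M$, where $M$ has rank one. If $W\supseteq\mathcal C_{\ker M}$ and $O\supseteq\mathcal N_{\operatorname{im}M}$ are open subsets of $\mathbb S$, then $\tau_{g_i}(\mathbb S\setminus W)\subseteq O$ for all large $i$.
\end{lemma}

\begin{proof}
Write $M=ab^T$ with column vectors $a,b\neq0$, and let $J=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. Then $\operatorname{im}M=\mathbb Ra$ and $\ker M=b^\perp=\mathbb RJb$. The adjugate of a $2\times2$ matrix is $\operatorname{adj}(m)=Jm^TJ^{-1}$, and $J^{-1}=J^T$, so $\operatorname{adj}(ab^T)=(Jb)(Ja)^T$. For $g\in G$ we have $g^{-1}=\operatorname{adj}(g)$. Therefore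
\[
t_i^{-2}g_iZg_i^{-1}=\frac{g_i}{t_i}\,Z\,\operatorname{adj}\Big(\frac{g_i}{t_i}\Big)\longrightarrow MZ\operatorname{adj}(M)=\ell(Z)N,\qquad \ell(Z)=b^TZJb,\quad N=a(Ja)^T,
\]
uniformly for $Z$ of norm one; let $\varepsilon_i\to0$ bound the error. As $Ja\perp a$, the matrix $N$ is nonzero with $N^2=0$ and image $\mathbb Ra$, so $\mathcal N_{\operatorname{im}M}=\{\pm[N]\}$. Also $\ell(Z)=0$ if and only if $ZJb\in b^\perp$, that is, $[Z]\in\mathcal C_{\ker M}$. On the unit representatives of the compact set $\mathbb S\setminus W$ we thus have $|\ell|\ge\delta>0$, and $g_iZg_i^{-1}$ is a positive multiple of $\pm N+R$ with $\|R\|\le\varepsilon_i/\delta$. For large $i$ all such rays lie in $O$.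
\end{proof}

\subsection{A model, and localized functions}

Let $G$ act on the Hilbert space $\ell^2(\mathbb S)$ of the set $\mathbb S$ by $\pi(g)\delta_s=\delta_{\tau_gs}$. Take $p,q\in\ell^2(\mathbb S)$ of norm at most $D^{1/2}$ and
\[
\eta(g)=\langle\pi(g)p,q\rangle=\sum_{s}p(s)\overline{q(\tau_gs)}.
\]
The function $\eta$ has a factorization \eqref{eq:factor} but need not be continuous; a pointwise limit of a bounded sequence of multipliers has the same two features. Put $\mu=\sum_s|p(s)|^2\delta_s$, $\nu=\sum_s|q(s)|^2\delta_s$ and $m_g=\sum_sp(s)\overline{q(\tau_gs)}\,\delta_s$, as measures on $\mathbb S$. Then $m_g(\mathbb S)=\eta(g)$, and the Cauchy--Schwarz inequality gives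
\[
|m_g|(B)=\sum_{s\in B}|p(s)||q(\tau_gs)|\le\mu(B)^{1/2}D^{1/2},\qquad |m_g|(\tau_g^{-1}B)=\sum_{\tau_gs\in B}|p(s)||q(\tau_gs)|\le D^{1/2}\nu(B)^{1/2}.
\]
Consider $\eta(g_t)$ as $t\to\infty$. Split the sum according to whether $s$ lies in a neighborhood $W$ of $\{y=0\}$. The terms with $s\in W$ contribute at most $D^{1/2}\mu(W)^{1/2}$. For the others, \eqref{eq:diag} puts $\tau_{g_t}s$ in a small neighborhood $O$ of $\pm[e_1e_2^T]$, so they contribute at most $D^{1/2}\nu(O)^{1/2}$. Thus $\eta(g_t)\to0$ unless $\mu$ charges $\mathcal C_{\mathbb Re_2}$ or $\nu$ charges $\mathcal N_{\mathbb Re_1}$. Each alternative occurs without the other: for $p=q=\delta_s$ with $s=[\operatorname{diag}(1,-1)]$ or $s=[e_1e_2^T]$ we have $\tau_{g_t}s=s$ and $\eta(g_t)=1$. We isolate what this argument uses.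

\begin{definition}\label{def:localized}
Let $D>0$. A function $\eta:G\to\mathbb C$ is \emph{$D$-localized} if there are positive Borel measures $\mu,\nu$ on $\mathbb S$ of mass at most $D$ and, for every $g\in G$, a complex Borel measure $m_g$ on $\mathbb S$ such that for all Borel sets $B\subseteq\mathbb S$
\begin{equation}\label{eq:localized}
m_g(\mathbb S)=\eta(g),\qquad|m_g|(B)\le D^{1/2}\mu(B)^{1/2},\qquad|m_g|(\tau_g^{-1}B)\le D^{1/2}\nu(B)^{1/2}.
\end{equation}
\end{definition}

\begin{proposition}\label{prop:decay}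
Let $\eta$ be $D$-localized.
\begin{itemize}
\item[(a)] If $g_i\in G$, $t_i>0$ and $g_i/t_i\to M$ with $M$ of rank one, then
\[
\limsup_i|\eta(g_i)|\le D^{1/2}\big(\mu(\mathcal C_{\ker M})^{1/2}+\nu(\mathcal N_{\operatorname{im}M})^{1/2}\big).
\]
\item[(b)] Let $g_{k,i}\in G$ and $t_{k,i}>0$ $(k,i\ge1)$ with $g_{k,i}/t_{k,i}\to M_k$ as $i\to\infty$, where the $M_k$ have rank one, pairwise distinct kernels and pairwise distinct images. Then $\lim_{k}\limsup_i|\eta(g_{k,i})|=0$.
\end{itemize}
\end{proposition}

\begin{proof}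
(a) Let $W,O$ be as in Lemma~\ref{lem:dynamics}. For large $i$ we have $\mathbb S\subseteq W\cup\tau_{g_i}^{-1}O$, so
\[
|\eta(g_i)|=|m_{g_i}(\mathbb S)|\le|m_{g_i}|(W)+|m_{g_i}|(\tau_{g_i}^{-1}O)\le D^{1/2}\big(\mu(W)^{1/2}+\nu(O)^{1/2}\big).
\]
Now let $W$ and $O$ run through the $\varepsilon$-neighborhoods of the closed sets $\mathcal C_{\ker M}$ and $\mathcal N_{\operatorname{im}M}$, with $\varepsilon\downarrow0$.

(b) Each point lies on at most two of the circles $\mathcal C_{\ker M_k}$, so $\sum_k\mu(\mathcal C_{\ker M_k})\le2D$. The sets $\mathcal N_{\operatorname{im}M_k}$ are disjoint, so $\sum_k\nu(\mathcal N_{\operatorname{im}M_k})\le D$. The terms of both series tend to $0$, and (a) applies.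
\end{proof}

\section{Test functions on free families}\label{sec:free}

We need functions of bounded multiplier norm whose values can be prescribed on a family $(g_{k,i})$ as in Proposition~\ref{prop:decay}(b). Freeness of the family provides them.

\begin{lemma}\label{lem:norm2}
Let $H$ be a discrete group, let $\mathcal E\subseteq H$ be a free basis of the subgroup $\Gamma$ that it generates, and let $f:H\to\{0,1\}$ vanish off $\mathcal E$. Then $\|f\|_{cb}\le2$.
\end{lemma}

\begin{proof}
For $x\in\Gamma\setminus\{e\}$, written as a reduced word in $\mathcal E\cup\mathcal E^{-1}$, let $x_{\rm last}$ be its last letter and $x'=xx_{\rm last}^{-1}$. Define maps $\Gamma\to\ell^2(\Gamma)\oplus\ell^2(\Gamma)$ by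
\[
P(t)=f(t_{\rm last})\delta_{t'}\oplus\delta_t,\qquad Q(s)=\delta_s\oplus f(s_{\rm last}^{-1})\delta_{s'},\qquad P(e)=0\oplus\delta_e,\qquad Q(e)=\delta_e\oplus0 .
\]
These vectors have norm at most $\sqrt2$. We claim that $\langle P(t),Q(s)\rangle=f(s^{-1}t)$. The first components contribute only if $t'=s$; then $s^{-1}t=t_{\rm last}$ and the contribution is $f(s^{-1}t)$. The second components contribute only if $s'=t$; then $s^{-1}t=s_{\rm last}^{-1}$ and the contribution is again $f(s^{-1}t)$. The two cases exclude each other, since $t$ is longer than $s$ in the first and shorter in the second. If $s^{-1}t=g\in\mathcal E$, one of them occurs: $t'=s$ if $s$ does not end in $g^{-1}$, and $s'=t$ if it does. So if neither occurs, $f(s^{-1}t)=0$. This proves the claim.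

Fix a set $X$ of representatives of the cosets $x\Gamma$ in $H$. For $s=x\sigma$, $t=y\tau$ with $x,y\in X$ and $\sigma,\tau\in\Gamma$, we have $s^{-1}t\in\Gamma$ only if $x=y$, and then $s^{-1}t=\sigma^{-1}\tau$. Hence $f(s^{-1}t)=\langle P(\tau)\otimes\delta_y,Q(\sigma)\otimes\delta_x\rangle$ with $\delta_x,\delta_y\in\ell^2(X)$, and \eqref{eq:factor} holds with $D=2$.
\end{proof}

Next we need a free family with the right limits. High powers $B^i$ produce a rank one limit, and factors $A^k$ on both sides move its image and its kernel. The family $a_{k,i}=A^kB^iA^k$ is not free, since $a_{k,i}a_{k,j}^{-1}a_{k,l}=a_{k,i-j+l}$. A central letter that survives all cancellations repairs this.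

\begin{lemma}\label{lem:free}
If $A,B$ freely generate a free group, the elements $g_{k,i}=A^kB^iAB^iA^k$ $(k,i\ge1)$ are distinct and form a free basis of the subgroup that they generate.
\end{lemma}

\begin{proof}
They are distinct reduced words. For a formal letter $w=g_{k,i}^{\epsilon}$, $\epsilon=\pm1$, write $w=\alpha_wA^{\epsilon}\beta_w$ with $\alpha_w=A^{\epsilon k}B^{\epsilon i}$ and $\beta_w=B^{\epsilon i}A^{\epsilon k}$. Let $w'=g_{l,j}^{\epsilon'}$ be a letter other than the formal inverse of $w$. Then
\[
\beta_w\alpha_{w'}=B^{\epsilon i}A^{\epsilon k+\epsilon'l}B^{\epsilon'j}.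
\]
If $\epsilon k+\epsilon'l\ne0$, this is a reduced word. Otherwise $\epsilon'=-\epsilon$ and $k=l$, hence $i\ne j$, and the word equals $B^{\epsilon(i-j)}$. In both cases $\beta_w\alpha_{w'}$ reduces to a nonempty word that begins and ends with a nonzero power of $B$. Let $w_1\cdots w_m$, $m\ge1$, be a product in which no $w_{s+1}$ is the formal inverse of $w_s$. After reducing the blocks $\beta_{w_s}\alpha_{w_{s+1}}$ in
\[
\alpha_{w_1}A^{\epsilon_1}(\beta_{w_1}\alpha_{w_2})A^{\epsilon_2}\cdots A^{\epsilon_m}\beta_{w_m},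
\]
each central letter $A^{\epsilon_s}$ stands between two nonzero powers of $B$. The word is then reduced and nonempty, so the product is not $e$.
\end{proof}

For the matrices \eqref{eq:AB} we have $A^k=\left(\begin{smallmatrix}1&2k\\0&1\end{smallmatrix}\right)$, $B^i=\left(\begin{smallmatrix}1&0\\2i&1\end{smallmatrix}\right)$, and
\begin{equation}\label{eq:matrices}
B^iAB^i=\begin{pmatrix}1+4i&2\\4i+8i^2&1+4i\end{pmatrix},\qquad\frac{g_{k,i}}{8i^2}\xrightarrow[i\to\infty]{}M_k=A^ke_2e_1^TA^k=\begin{pmatrix}2k\\1\end{pmatrix}\begin{pmatrix}1&2k\end{pmatrix}.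
\end{equation}
The images $\mathbb R(2k,1)^T$ are pairwise distinct, and so are the kernels $\mathbb R(2k,-1)^T$.

\section{Convolution operators of order zero}\label{sec:operators}

In the model, the measures came from the projections of $\ell^2(\mathbb S)$ onto $\ell^2(B)$. We want operators on $L^2(G)$ that select, in the same way, the frequencies with direction in $B$. On the vector group $\mathfrak g$ such operators are the Fourier multipliers by functions $h$ homogeneous of degree $0$, and they multiply like the functions $h$. We transport their kernels to $G$ by the exponential map. The resulting operators $R_h$ multiply correctly only up to convolution by integrable functions, but this error is invisible to a weak*-null sequence.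

\subsection{Notation}

For a finite complex Borel measure $\mu$ on $G$ let $\rho(\mu)f(g)=\int f(gw)\,d\mu(w)$ on $L^2(G)$, and write $\rho(w)=\rho(\delta_w)$ for the right regular representation. Then $\rho(\mu*\nu)=\rho(\mu)\rho(\nu)$, $\|\rho(\mu)\|\le\|\mu\|$, and $\rho(\mu)^*=\rho(\mu^*)$ with $\mu^*(B)=\overline{\mu(B^{-1})}$. We view $L^1(G)$ as the space of absolutely continuous measures, and we let $I$ be the norm closure of $\rho(L^1(G))$, a $C^*$-algebra.

Fix a Euclidean norm on $\mathfrak g$, the dual norm on $\mathfrak g^*$, and the corresponding Lebesgue measures; put $B_s=\{X\in\mathfrak g:|X|<s\}$. For a Schwartz function $b$ on $\mathfrak g^*$ let $\mathcal F^{-1}b(X)=(2\pi)^{-3}\int b(\zeta)e^{i\langle\zeta,X\rangle}d\zeta$. Then $\int\mathcal F^{-1}b=b(0)$, $\mathcal F^{-1}(bb')=\mathcal F^{-1}b*\mathcal F^{-1}b'$ (convolution on the vector space $\mathfrak g$), and $\mathcal F^{-1}(b(\cdot/t))=(\mathcal F^{-1}b)_t$, where $\psi_t(X)=t^3\psi(tX)$.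

For $f\in L^1(\mathfrak g)$ let $\exp_*f$ be the image of $f\,dX$ under $\exp$. The Jacobian of $\exp$ is real analytic and not identically zero, so $\exp$ is a local diffeomorphism off a closed null set and preimages of null sets are null. Hence $\exp_*f\in L^1(G)$ and $\|\exp_*f\|\le\|f\|_1$. If $\psi\in L^1(\mathfrak g)$ and $\sigma$ is bounded and continuous on $\mathfrak g$, then as $t\to\infty$
\begin{equation}\label{eq:approx}
\int\sigma\psi_t\to\sigma(0)\int\psi,\qquad\rho\big(\exp_*(\sigma\psi_t)\big)\to\Big(\sigma(0)\int\psi\Big)1\quad\text{strongly}.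
\end{equation}
Indeed, $\rho(\exp_*(\sigma\psi_t))f=\int\psi(X)\sigma(X/t)\rho(\exp(X/t))f\,dX$, and dominated convergence applies because $\rho$ is strongly continuous; the first limit is the same computation without $\rho$.

Let $\exp$ be a diffeomorphism of $B_{r_0}$ onto an open set, with inverse $\log$. Choose $r$ with $4r<r_0$ and $\exp(B_{4r})\exp(B_{4r})\subseteq\exp B_{r_0}$. Then $X\circ Y=\log(\exp X\exp Y)$ is smooth on $B_{4r}\times B_{4r}$. For fixed $Y$ the map $Z\mapsto Z\circ(-Y)$ is a diffeomorphism onto its image, so $\Delta(Z,Y)=|\det D_Z(Z\circ(-Y))|$ is smooth, and $\Delta(Z,0)=1$. The map $\Psi(X,Y)=X\circ Y-X-Y$ vanishes for $X=0$ and for $Y=0$, so $\Psi(X,Y)=\int_0^1\!\int_0^1\partial_s\partial_t\Psi(sX,tY)\,ds\,dt$. Hence there is $C_0$ with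
\begin{equation}\label{eq:BCH}
|X\circ Y-X-Y|\le C_0|X||Y|,\qquad|\Delta(Z,Y)-1|\le C_0|Y|\qquad(X,Y,Z\in B_{3r}).
\end{equation}
Shrinking $r$, we assume $C_0r\le\frac12$. Then $B_r\circ B_r\subseteq B_{3r}$ and $\Delta\ge\frac12$ on $B_{3r}\times B_r$.

\subsection{Dyadic pieces}

The inverse Fourier transform of a function homogeneous of degree $0$ is too singular at $0$ to be integrable, so we cut it into dyadic pieces. Fix a real $\chi\in C_c^\infty(\mathfrak g^*)$ with $\chi(\zeta)=1$ for $|\zeta|\le1$ and $\chi(\zeta)=0$ for $|\zeta|\ge2$. For $j,N\ge0$ put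
\[
\beta_j(\zeta)=\chi(2^{-j-1}\zeta)-\chi(2^{-j}\zeta),\qquad\gamma_N=\sum_{j\le N}\beta_j=\chi(2^{-N-1}\,\cdot)-\chi .
\]
The function $\beta_j$ vanishes unless $2^j<|\zeta|<2^{j+2}$, so $\beta_i\beta_j=0$ for $|i-j|\ge2$. Fix also an even real $\kappa\in C_c^\infty(B_r)$ with $\kappa=1$ on a ball $B_\delta$. View $h\in C^\infty(\mathbb S)$ as a function homogeneous of degree $0$ on $\mathfrak g^*\setminus\{0\}$, and put
\[
\psi_h=\mathcal F^{-1}(\beta_0h),\qquad K_{h,j}=\mathcal F^{-1}(\beta_jh)=2^{3j}\psi_h(2^j\,\cdot),\qquad T_{h,j}=\exp_*(\kappa K_{h,j})\in L^1(G).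
\]
Here $\psi_h$ is a Schwartz function and $\int K_{h,j}=0$. Since $\beta_j$ is real, $\overline{K_{h,j}(-X)}=K_{\bar h,j}(X)$; since $\kappa$ is even and real and $(\exp X)^{-1}=\exp(-X)$, we get $T_{h,j}^*=T_{\bar h,j}$. Below, $C$ denotes constants independent of $i,j,N$. We have
\begin{equation}\label{eq:basic}
\|(1-\kappa)K_{h,j}\|_1+\|\nabla((1-\kappa)K_{h,j})\|_1+\int|Y||K_{h,j}(Y)|\,dY\le C2^{-j},\qquad\|K_{h,j}\|_1\le C .
\end{equation}
After the substitution $Y\to2^{-j}Y$, the first two terms are bounded by $C\int_{|Y|\ge2^j\delta}(|\psi_h|+2^j|\nabla\psi_h|)$, which decays faster than any power of $2^{-j}$, and the third equals $2^{-j}\int|Y||\psi_h|$.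

The next lemma says that convolving two pieces on $G$ is almost the same as convolving them on $\mathfrak g$. The reason is a matter of scales: the piece of index $i$ lives at scale $2^{-i}$ and changes by a relative amount $2^i\epsilon$ under a displacement $\epsilon$, while by \eqref{eq:BCH} the displacement caused by noncommutativity is about $2^{-i}2^{-j}$.

\begin{lemma}\label{lem:compare}
For $h,h'\in C^\infty(\mathbb S)$ there is $C$ such that for all $i,j\ge0$
\[
\|T_{h,i}*T_{h',j}-\exp_*(K_{h,i}*K_{h',j})\|\le C2^{-\max(i,j)},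
\]
where $K_{h,i}*K_{h',j}=\mathcal F^{-1}(\beta_i\beta_jhh')$.
\end{lemma}

\begin{proof}
The isometry $\mu\mapsto\mu^*$ sends the measure in the statement to $T_{\bar h',j}*T_{\bar h,i}-\exp_*(K_{\bar h',j}*K_{\bar h,i})$. So we may assume $i\le j$. Put $K=K_{h,i}$, $K'=K_{h',j}$, $F=\kappa K$, $F'=\kappa K'$.

\emph{The density of the product.} The measure $T_{h,i}*T_{h',j}$ is the image under $\exp$ of the image of $F(X)F'(Y)\,dX\,dY$ under $(X,Y)\mapsto X\circ Y$. For fixed $Y\in B_r$ the map $X\mapsto X\circ Y$ is injective from $B_r$ into $B_{3r}$, with inverse $Z\mapsto Z\circ(-Y)$. If $Z\in B_{3r}$ and $Z\circ(-Y)\in B_r$, then $Z=(Z\circ(-Y))\circ Y$ is in the image of $B_r$; so $F(Z\circ(-Y))=0$ for the other $Z\in B_{3r}$. Changing variables, $T_{h,i}*T_{h',j}=\exp_*\Phi$, where $\Phi$ vanishes off $B_{3r}$ and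
\[
\Phi(Z)=\int F(Z\circ(-Y))\,\Delta(Z,Y)\,F'(Y)\,dY\qquad(Z\in B_{3r}).
\]
We compare $\Phi$ with $F*F'(Z)=\int F(Z-Y)F'(Y)\,dY$, which also vanishes off $B_{3r}$.

\emph{Removing the Jacobian.} We have $|\Delta-1|\le C_0|Y|\le2C_0|Y|\Delta$ and $\int_{B_{3r}}|F(Z\circ(-Y))|\Delta(Z,Y)\,dZ=\|F\|_1$. So replacing $\Delta$ by $1$ changes $\Phi$ in $L^1$ by at most $2C_0\|F\|_1\int|Y||F'(Y)|\,dY\le C2^{-j}$.

\emph{Straightening the product.} Let $Z\in B_{3r}$, $Y\in B_r$. By \eqref{eq:BCH}, $|Z\circ(-Y)-(Z-Y)|\le C_0|Z||Y|\le\frac32|Y|$. Every $W$ on the segment between the two points satisfies $|Z-W|\le3|Y|$, and since $i\le j$,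
\[
1+2^i|Z|\le1+2^i|W|+3\cdot2^j|Y|\le3(1+2^i|W|)(1+2^j|Y|).
\]
As $\psi_h$ is Schwartz, $|\nabla F(W)|\le C2^{4i}(1+2^i|W|)^{-5}$. The mean value inequality gives
\[
|F(Z\circ(-Y))-F(Z-Y)|\le C|Z||Y|\,2^{4i}(1+2^i|Z|)^{-5}(1+2^j|Y|)^5 .
\]
By scaling, $\int|Z|2^{4i}(1+2^i|Z|)^{-5}dZ=\int|Z|(1+|Z|)^{-5}dZ$, which is finite in dimension $3$, and $\int|Y|(1+2^j|Y|)^5|F'(Y)|\,dY\le C2^{-j}$. Hence $\|\Phi-F*F'\|_1\le C2^{-j}$.

\emph{Removing the cutoffs.} Write $F*F'-K*K'=F*(F'-K')+(F-K)*K'$. The first term has $L^1$-norm at most $C2^{-j}$ by \eqref{eq:basic}. For the second we use $\int K'=0$ to write it as $\int[(F-K)(Z-Y)-(F-K)(Z)]K'(Y)\,dY$; its $L^1$-norm is at most $\|\nabla(F-K)\|_1\int|Y||K'(Y)|\,dY\le C2^{-j}$. Applying $\exp_*$ ends the proof.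
\end{proof}

\subsection{The operators $R_h$}

\begin{proposition}\label{prop:calculus}
Let $h,h'\in C^\infty(\mathbb S)$.
\begin{itemize}
\item[(a)] The series $R_h=\sum_{j\ge0}\rho(T_{h,j})$ converges strongly to a bounded operator; $R_h$ is linear in $h$, and $R_h^*=R_{\bar h}$.
\item[(b)] $R_hR_{h'}-R_{hh'}\in\rho(L^1(G))$.
\item[(c)] $R_1-1\in\rho(L^1(G))$.
\item[(d)] $R_hI\subseteq I$ and $IR_h\subseteq I$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $A_j=\rho(T_{h,j})$, so $A_i^*A_j=\rho(T_{\bar h,i}*T_{h,j})$ and $A_iA_j^*=\rho(T_{h,i}*T_{\bar h,j})$. For $|i-j|\ge2$ we have $\beta_i\beta_j=0$, and Lemma~\ref{lem:compare} bounds both norms by $C2^{-\max(i,j)}\le C2^{-j}$. For the at most three remaining values of $j$ they are bounded by $C$. So (F3) applies. It also applies to $\sum_jA_j^*=\sum_j\rho(T_{\bar h,j})$, whence $R_h^*=R_{\bar h}$.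

(b) The partial sums are uniformly bounded and converge strongly, so $R_hR_{h'}-R_{hh'}$ is the strong limit of $\rho(\mu_N)$, where $\mu_N=\sum_{i,j\le N}T_{h,i}*T_{h',j}-\sum_{j\le N}T_{hh',j}$. Since $\sum_{i,j\le N}K_{h,i}*K_{h',j}=\mathcal F^{-1}(\gamma_N^2hh')$ and $\sum_{j\le N}K_{hh',j}=\mathcal F^{-1}(\gamma_Nhh')$,
\begin{align*}
\mu_N={}&\sum_{i,j\le N}\big(T_{h,i}*T_{h',j}-\exp_*(K_{h,i}*K_{h',j})\big)\\
&+\exp_*\mathcal F^{-1}\big((\gamma_N^2-\gamma_N)hh'\big)+\sum_{j\le N}\exp_*\big((1-\kappa)K_{hh',j}\big).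
\end{align*}
The first sum converges in $L^1(G)$ by Lemma~\ref{lem:compare}, because $\sum_{i,j}2^{-\max(i,j)}=\sum_m(2m+1)2^{-m}<\infty$. The last sum converges in $L^1(G)$ by \eqref{eq:basic}. For the middle term put $\chi_N=\chi(2^{-N-1}\,\cdot)$. Then $\chi_N\chi=\chi$, so $\gamma_N^2-\gamma_N=(\chi^2-\chi)+(\chi_N^2-\chi_N)$. The function $b=(\chi^2-\chi)hh'$ is in $C_c^\infty(\mathfrak g^*)$ and vanishes near $0$, and by homogeneity $(\gamma_N^2-\gamma_N)hh'=b+b(2^{-N-1}\,\cdot)$. The middle term is thus $\exp_*\mathcal F^{-1}b\in L^1(G)$ plus $\exp_*(\mathcal F^{-1}b)_{2^{N+1}}$, and $\rho$ of the latter tends strongly to $b(0)1=0$ by \eqref{eq:approx}.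

(c) We have $\sum_{j\le N}T_{1,j}=\exp_*\big(\kappa(\mathcal F^{-1}\chi)_{2^{N+1}}\big)-\exp_*(\kappa\mathcal F^{-1}\chi)$. By \eqref{eq:approx} and $\kappa(0)\chi(0)=1$, $R_1=1-\rho(\exp_*(\kappa\mathcal F^{-1}\chi))$.

(d) Let $\phi\in C_c^\infty(G)$. Then $R_h\rho(\phi)=\sum_j\rho(T_{h,j}*\phi)$ strongly, and
\[
T_{h,j}*\phi=\Big(\int\kappa K_{h,j}\Big)\phi+\int\big(\phi(\exp(-X)\,\cdot)-\phi\big)\kappa(X)K_{h,j}(X)\,dX .
\]
Here $|\int\kappa K_{h,j}|=|\int(\kappa-1)K_{h,j}|\le C2^{-j}$. Also $\|\phi(\exp(-X)\,\cdot)-\phi\|_1\le\|\partial_X\phi\|_1\le C|X|$, where $\partial_X\phi(x)=\frac{d}{ds}\phi(\exp(sX)x)|_{s=0}$ is linear in $X$. By \eqref{eq:basic}, $\|T_{h,j}*\phi\|_1\le C2^{-j}$, so the series converges in $L^1(G)$ and $R_h\rho(\phi)\in I$. By density $R_hI\subseteq I$, and taking adjoints gives $IR_h\subseteq I$.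
\end{proof}

Let $\mathfrak A$ be the unital $C^*$-algebra generated by $I$ and all $R_h$. By (d), $I$ is a closed ideal of $\mathfrak A$, and by (a)--(c) the map $\varpi(h)=R_h+I$ is a unital $*$-homomorphism $C^\infty(\mathbb S)\to\mathfrak A/I$. It is contractive for the supremum norm: if $\lambda>\sup|h|$, then $k=(\lambda^2-|h|^2)^{1/2}$ is real and smooth, and $\lambda^2-\varpi(h)^*\varpi(h)=\varpi(k)^*\varpi(k)\ge0$. So $\varpi$ extends to a unital $*$-homomorphism $C(\mathbb S)\to\mathfrak A/I$.

Finally, let $\mathcal H$ be a separable Hilbert space and let $\mathfrak A$ act on $L^2(G;\mathcal H)=L^2(G)\otimes\mathcal H$ by $a\otimes1$, which we abbreviate to $a$. For $p,q\in L^2(G;\mathcal H)$ and $\varphi(w)=\langle\rho(w)p,q\rangle$ we have $\langle\rho(\mu)p,q\rangle=\int\varphi\,d\mu$, so the definition of $R_h$ gives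
\begin{equation}\label{eq:pairing}
\langle R_hp,q\rangle=\lim_{N}\int_{\mathfrak g}\kappa(X)\,\mathcal F^{-1}(\gamma_Nh)(X)\,\varphi(\exp X)\,dX .
\end{equation}

\section{Localization of weak*-null sequences}\label{sec:localization}

\begin{proposition}\label{prop:key}
Let $v_n\in M_{cb}A(G)$ with $\|v_n\|_{cb}\le D$ and $\int v_n\phi\to0$ for all $\phi\in L^1(G)$, and let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Then $\eta(g)=\lim_{\mathcal U}v_n(g)$ is $D$-localized.
\end{proposition}

The hypothesis $\int v_n\phi\to0$ cannot be dropped: by Proposition~\ref{prop:decay}(b) and \eqref{eq:matrices}, the constant function $1$ is not $D$-localized for any $D$.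

\begin{proof}
\emph{Step 1: vectors in $L^2$.} Take $P_n,Q_n:G\to\mathcal H_n$ for $v_n$ as in (F1). These maps are bounded but not square integrable, so we cut them off. Fix $k\in C_c^\infty(G)$ with $\int|k|^2=1$ and put $\theta(w)=\int k(xw)\overline{k(x)}\,dx$; then $\theta\in C_c^\infty(G)$ and $\theta(e)=1$. In $L^2(G;\mathcal H_n)$ define, for $g\in G$,
\[
p_n(x)=k(x)P_n(x),\quad q_n(x)=k(x)Q_n(x),\quad p_{n,g}(x)=k(x)P_n(xg),\quad q_{n,g}(x)=k(x)Q_n(xg^{-1}).
\]
All have norm at most $D^{1/2}$. Since $\langle P_n(xw),Q_n(xg^{-1})\rangle=v_n(gw)$ and $\langle P_n(xwg),Q_n(x)\rangle=v_n(wg)$ for all $x$,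
\begin{equation}\label{eq:coefficients}
\langle\rho(w)p_n,q_{n,g}\rangle=\theta(w)v_n(gw),\qquad\langle\rho(w)p_{n,g},q_n\rangle=\theta(w)v_n(wg).
\end{equation}

\emph{Step 2: passing to the limit.} The relations of Proposition~\ref{prop:calculus} hold modulo $I$, and $I$ becomes negligible only as $n\to\infty$. An ultraproduct turns this limit into an exact statement in one Hilbert space. Let $\mathcal K$ be the Hilbert space obtained from the bounded sequences $(x_n)$, $x_n\in L^2(G;\mathcal H_n)$, with the form $\lim_{\mathcal U}\langle x_n,y_n\rangle$. The formula $\Pi(a)[x_n]=[ax_n]$ defines a unital $*$-representation of $\mathfrak A$ on $\mathcal K$. Let $p,q,p_g,q_g\in\mathcal K$ be the classes of the sequences of Step 1. For $\phi\in L^1(G)$, \eqref{eq:coefficients} gives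
\[
\langle\rho(\phi)p_n,q_{n,g}\rangle=\int\phi(w)\theta(w)v_n(gw)\,dw=\int(\phi\theta)(g^{-1}y)v_n(y)\,dy\to0,
\]
and $\langle\rho(\phi)p_{n,g},q_n\rangle=\int(\phi\theta)(yg^{-1})v_n(y)\,dy\to0$. By density,
\begin{equation}\label{eq:Ikills}
\langle\Pi(b)p,q_g\rangle=0=\langle\Pi(b)p_g,q\rangle\qquad(b\in I).
\end{equation}

\emph{Step 3: the measures.} Let $E$ be the projection onto the closed span of $\Pi(I)\mathcal K$. This subspace is $\Pi(\mathfrak A)$-invariant, so $E$ commutes with $\Pi(\mathfrak A)$. Every $\Pi(b)$, $b\in I$, vanishes on $(1-E)\mathcal K$, since $\langle\Pi(b)x,y\rangle=\langle x,\Pi(b^*)y\rangle$. If $(e_\lambda)$ is an approximate unit of $I$, then $\Pi(e_\lambda)\to1$ strongly on $E\mathcal K$, so $\Pi(e_\lambda)\to E$ strongly. On $(1-E)\mathcal K$ the representation $\Pi$ factors through $\mathfrak A/I$, and composing with $\varpi$ gives a unital $*$-representation of $C(\mathbb S)$ that sends $h\in C^\infty(\mathbb S)$ to $\Pi(R_h)|_{(1-E)\mathcal K}$. Let $\Sigma$ be its spectral measure. Write $x^\perp=(1-E)x$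 and put
\[
m_g(B)=\langle\Sigma(B)p^\perp,q_g^\perp\rangle,\quad n_g(B)=\langle\Sigma(B)p_g^\perp,q^\perp\rangle,\quad\mu(B)=\|\Sigma(B)p^\perp\|^2,\quad\nu(B)=\|\Sigma(B)q^\perp\|^2 .
\]
The measures $\mu,\nu$ have mass at most $D$ and do not depend on $g$. For a finite Borel partition $(B_l)$ of $B$,
\[
\sum_l|m_g(B_l)|\le\sum_l\|\Sigma(B_l)p^\perp\|\,\|\Sigma(B_l)q_g^\perp\|\le\mu(B)^{1/2}\|q_g\|,
\]
so $|m_g|(B)\le D^{1/2}\mu(B)^{1/2}$. With the roles of the two vectors exchanged, $|n_g|(B)\le D^{1/2}\nu(B)^{1/2}$. Since $R_he_\lambda\in I$, \eqref{eq:Ikills} gives $\langle\Pi(R_h)Ep,q_g\rangle=\lim_\lambda\langle\Pi(R_he_\lambda)p,q_g\rangle=0$, and the same holds for the pair $p_g,q$. Hence for $h\in C^\infty(\mathbb S)$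
\begin{equation}\label{eq:mn}
\lim_{\mathcal U}\langle R_hp_n,q_{n,g}\rangle=\int h\,dm_g,\qquad\lim_{\mathcal U}\langle R_hp_{n,g},q_n\rangle=\int h\,dn_g .
\end{equation}
For $h=1$, Proposition~\ref{prop:calculus}(c), \eqref{eq:Ikills} and \eqref{eq:coefficients} at $w=e$ give $m_g(\mathbb S)=\langle p,q_g\rangle=\lim_{\mathcal U}v_n(g)$.

\emph{Step 4: equivariance.} It remains to show that $n_g$ is the image of $m_g$ under $\tau_g$; then $|m_g|(\tau_g^{-1}B)=|n_g|(B)$, because $\tau_g$ is a homeomorphism, and \eqref{eq:localized} is complete. For a function $b$ on $\mathfrak g^*\setminus\{0\}$ or $\mathfrak g^*$ write $b^g(\zeta)=b(\zeta\circ\operatorname{Ad}(g)^{-1})$, so that $h^g=h\circ\tau_g$ for $h\in C^\infty(\mathbb S)$. By \eqref{eq:mn} and the density of $C^\infty(\mathbb S)$ in $C(\mathbb S)$, it suffices to prove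
\begin{equation}\label{eq:equivariance}
\varepsilon_n:=\langle R_hp_{n,g},q_n\rangle-\langle R_{h^g}p_n,q_{n,g}\rangle\to0\qquad(n\to\infty).
\end{equation}
We compute both terms by \eqref{eq:pairing} and \eqref{eq:coefficients}. In the first we substitute $X=\operatorname{Ad}(g)Y$, so that $\exp(X)g=g\exp Y$. The determinant of $\operatorname{Ad}(g)$ is $1$: it is $\pm1$ because $\operatorname{Ad}(g)$ preserves the trace form, and $G$ is connected. The substitution $\zeta\to\zeta\circ\operatorname{Ad}(g)^{-1}$ in the Fourier integral gives $(\mathcal F^{-1}b)\circ\operatorname{Ad}(g)=\mathcal F^{-1}(b^g)$. Therefore $\varepsilon_n=\lim_N\int_{\mathfrak g}r_N(Y)v_n(g\exp Y)\,dY$, where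
\begin{gather*}
r_N=\sigma_1\mathcal F^{-1}(\gamma_N^gh^g)-\sigma_2\mathcal F^{-1}(\gamma_Nh^g),\\
\sigma_1(Y)=\kappa(\operatorname{Ad}(g)Y)\,\theta(\exp\operatorname{Ad}(g)Y),\qquad\sigma_2(Y)=\kappa(Y)\,\theta(\exp Y).
\end{gather*}
The symbols $h^g$ agree; the terms differ in the spatial cutoffs $\sigma_1,\sigma_2$ and in the frequency cutoffs $\gamma_N^g,\gamma_N$. Put $d=(\chi^g-\chi)h^g$, which lies in $C_c^\infty(\mathfrak g^*)$ and vanishes near $0$, and $\psi=\mathcal F^{-1}(\beta_0^gh^g)$, a Schwartz function. Since $(\gamma_N^g-\gamma_N)h^g=d(2^{-N-1}\,\cdot)-d$,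
\[
r_N=(\sigma_1-\sigma_2)\sum_{j\le N}\psi_{2^j}\;-\;\sigma_2\mathcal F^{-1}d\;+\;\sigma_2(\mathcal F^{-1}d)_{2^{N+1}} .
\]
As $\sigma_1,\sigma_2\in C_c^\infty(\mathfrak g)$ and $\sigma_1(0)=\sigma_2(0)=1$, we have $|\sigma_1(Y)-\sigma_2(Y)|\le C|Y|$. So $\|(\sigma_1-\sigma_2)\psi_{2^j}\|_1\le C2^{-j}\int|Y||\psi|$, and the first term converges in $L^1(\mathfrak g)$. For fixed $n$ the function $v_n(g\exp Y)$ is bounded and continuous, so by \eqref{eq:approx} its integral against the last term tends to $v_n(g)\,d(0)=0$ as $N\to\infty$. Hence $\varepsilon_n=\int r(Y)v_n(g\exp Y)\,dY$ with $r\in L^1(\mathfrak g)$ independent of $n$. This is the integral of $v_n$ against a left translate of $\exp_*r\in L^1(G)$, which tends to $0$.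
\end{proof}

\section{The obstruction to bounded extension}\label{sec:obstruction}

\begin{proposition}\label{prop:obstruction}
Let $H$ be a discrete subgroup of $G$, and let $g_{k,i}\in H$ $(k,i\ge1)$ be distinct elements that form a free basis of the subgroup that they generate. Suppose that for every $k$ there are $t_{k,i}>0$ with $g_{k,i}\to\infty$ and $g_{k,i}/t_{k,i}\to M_k$ as $i\to\infty$, where the $M_k$ have rank one, pairwise distinct images and pairwise distinct kernels. Let $f_n$ be the indicator function of $\{g_{k,i}:k,i\le n,\ i\text{ even}\}$. Then $\|f_n\|_{cb}\le2$, and if $u_n\in M_{cb}A(G)$ satisfy $u_n|_H=f_n$ for all $n$, then $\sup_n\|u_n\|_{cb}=\infty$.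
\end{proposition}

\begin{proof}
The norm bound is Lemma~\ref{lem:norm2}. Suppose that $(u_n)$ is a bounded sequence of extensions. By (F2), along a subsequence $\int u_n\phi\to\int u_\infty\phi$ for all $\phi\in L^1(G)$, with $u_\infty\in M_{cb}A(G)$. By (K3), $u_\infty$ has a limit $c$ at infinity. Let $v_n=u_n-u_\infty$, with $n$ in the subsequence, and let $D$ bound $\|v_n\|_{cb}$. By Proposition~\ref{prop:key}, $\eta=\lim_{\mathcal U}v_n$ is $D$-localized. For $n\ge\max(k,i)$ we have $u_n(g_{k,i})=\epsilon_i$, where $\epsilon_i=1$ for even $i$ and $\epsilon_i=0$ for odd $i$. So $\eta(g_{k,i})=\epsilon_i-u_\infty(g_{k,i})$. For fixed $k$, this tends to $1-c$ along even $i$ and to $-c$ along odd $i$, so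
\[
\limsup_i|\eta(g_{k,i})|=\max(|1-c|,|c|)\ge\tfrac12\qquad\text{for every }k .
\]
This contradicts Proposition~\ref{prop:decay}(b).
\end{proof}

\begin{remark}
The parity condition is there because (K3) gives no control of $c$; with alternating values no constant $c$ can absorb the defect. The infinitely many limits $M_k$ are what separates this family from Example~\ref{ex:fejer}. There $A^i/(2|i|)\to\pm e_1e_2^T$, so only one kernel and one image occur, and Proposition~\ref{prop:decay}(a) allows $\mu$ or $\nu$ to have mass on the corresponding sets.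
\end{remark}

\begin{proof}[Proof of Theorems~\ref{thm:answer} and~\ref{thm:A}]
Take $H=\mathbb F_2$ and $g_{k,i}=A^kB^iAB^iA^k$ with $A,B$ as in \eqref{eq:AB}. Lemma~\ref{lem:free} gives freeness, and \eqref{eq:matrices} gives the limits $M_k$ with $t_{k,i}=8i^2$; as $M_k\ne0$ and $t_{k,i}\to\infty$, also $g_{k,i}\to\infty$. Proposition~\ref{prop:obstruction} yields Theorem~\ref{thm:A}, and Lemma~\ref{lem:reduction} yields Theorem~\ref{thm:answer}.
\end{proof}

\section{Discrete subgroups}\label{sec:discrete}

We prove Theorem~\ref{thm:B}. For a locally compact group $H$, the Fourier--Stieltjes algebra $B(H)$ consists of the coefficients $\langle\pi(\cdot)\xi,\eta\rangle$ of continuous unitary representations, normed by the infimum of $\|\xi\|\|\eta\|$; it contains $A(H)$ as a closed subspace. We use these standard facts: if $H$ is amenable, then $M_{cb}A(H)=B(H)$ isometrically; solvable groups are amenable; an amenable discrete group acting by homeomorphisms on a compact space preserves a probability measure. The group $G$ acts on the hyperbolic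 plane, whose boundary is the space $P^1(\mathbb R)$ of lines in $\mathbb R^2$. An element is \emph{hyperbolic} if its eigenvalues $\beta,\beta^{-1}$ are real with $|\beta|>1$. Its fixed points in $P^1(\mathbb R)$ are the two eigenlines, the \emph{attracting} line (for $\beta$) and the \emph{repelling} line.

\subsection{Nonamenable subgroups: (i) and (ii) fail}

Let $H$ be discrete and nonamenable. A subgroup of $G$ is \emph{elementary} if it fixes a point of the hyperbolic plane, fixes a boundary point, or preserves a pair of boundary points. The corresponding stabilizers are conjugate to $SO(2)$, to the upper triangular group, and to the normalizer of the diagonal group. All three are solvable, so $H$ is not elementary. It therefore contains hyperbolic elements $A_0,B_0$ without common fixed point \cite[\S5.1]{Beardon}. Let $a^\pm,b^\pm$ be their attracting and repelling lines, and choose disjoint open arcs $U_{a^\pm},U_{b^\pm}$ around these four points whose union misses some point $z$. For large $m$, the element $A=A_0^m$ maps the complement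 of $U_{a^-}$ into $U_{a^+}$, its inverse maps the complement of $U_{a^+}$ into $U_{a^-}$, and $B=B_0^m$ does the same with $U_{b^\pm}$. By induction on the length, a nonempty reduced word in $A^{\pm1},B^{\pm1}$ maps $z$ into the arc attached to its first letter ($U_{a^+}$ for $A$, $U_{a^-}$ for $A^{-1}$, and $U_{b^\pm}$ for $B^{\pm1}$), so it is not $e$. Thus $A,B$ freely generate a free group. Moreover $Ab^+\in U_{a^+}$, so $Ab^+\ne b^-$.

Let $\beta$ be the eigenvalue of $B$ with $|\beta|>1$ and $\pi$ the projection onto $b^+$ along $b^-$. Then $B^i=\beta^i\pi+\beta^{-i}(1-\pi)$, so $B^i/\beta^i\to\pi$. With $g_{k,i}$ as in Lemma~\ref{lem:free} and $t_{k,i}=\beta^{2i}>0$ we get $g_{k,i}/t_{k,i}\to M_k=A^k\pi A\pi A^k$. Since $Ab^+\ne b^-=\ker\pi$, the map $\pi A\pi$ is a nonzero multiple of $\pi$. So $M_k$ has rank one, image $A^kb^+$ and kernel $A^{-k}b^-$. These lines are distinct for distinct $k$, because a nontrivial power of $A$ fixes only $a^\pm$. Proposition~\ref{prop:obstruction} and Lemma~\ref{lem:reduction} show that (i) and (ii)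 fail.

\subsection{Amenable subgroups: (ii) holds}

If $H$ is amenable, $A(H)$ is closed in $B(H)=M_{cb}A(H)$. By (K1) and (K2), $A_{cb}(H)=A(H)=A(G)|_H\subseteq A_{cb}(G)|_H\subseteq A_{cb}(H)$.

\subsection{Amenable subgroups: (i) holds}

For finite $H$ the space $M_{cb}A(H)$ is finite dimensional and there is nothing to prove. For infinite $H$ we know from (K3) that $u|_H$ is a constant plus an element of $B(H)\cap c_0(H)$, and we must improve this to $A(H)$. We do so on a triangular group that contains a finite index subgroup of $H$. Let $S$ be the group of upper triangular matrices in $G$ with positive diagonal. It is closed and solvable.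

\begin{lemma}\label{lem:triangular}
An infinite discrete amenable subgroup $H$ of $G$ has a subgroup of finite index that is contained in a conjugate of $S$.
\end{lemma}

\begin{proof}
Let $\omega$ be an $H$-invariant probability measure on $P^1(\mathbb R)$. Distinct elements $h_n\in H$ leave every compact subset of $G$, so $\|h_n\|\to\infty$. After passing to a subsequence, $h_n/\|h_n\|\to M$, where $\|M\|=1$ and $\det M=\lim\|h_n\|^{-2}=0$, and $h_n\ker M$ converges to a point $z$. For every line $L\ne\ker M$ we have $h_nL\to\operatorname{im}M$. By dominated convergence, for continuous $\phi$,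
\[
\int\phi\,d\omega=\int\phi(h_nL)\,d\omega(L)\to\omega\big(P^1(\mathbb R)\setminus\{\ker M\}\big)\,\phi(\operatorname{im}M)+\omega(\{\ker M\})\,\phi(z).
\]
So the support of $\omega$ has one or two points, and $H$ permutes them. A subgroup of index at most $2$ fixes a line, hence lies in a conjugate of $S\cup(-S)$, in which the conjugate of $S$ has index $2$.
\end{proof}

\begin{lemma}\label{lem:axb}
$B(S)\cap C_0(S)=A(S)$.
\end{lemma}

\begin{proof}
Only the inclusion $\subseteq$ needs proof. Let $n_t=\left(\begin{smallmatrix}1&t\\0&1\end{smallmatrix}\right)$, $d_a=\operatorname{diag}(a,a^{-1})$ with $a>0$, and $N=\{n_t\}$, a closed normal subgroup with $d_an_td_a^{-1}=n_{a^2t}$. Let $\pi$ be a continuous unitary representation of $S$ on a separable space. By Stone's theorem $\pi(n_t)=\int e^{ity}\,dE_\pi(y)$, and $\pi(d_a)E_\pi(Y)\pi(d_a)^{-1}=E_\pi(a^{-2}Y)$ for Borel $Y\subseteq\mathbb R$. So the ranges of $E_\pi(\{0\})$, $E_\pi(\mathbb R_{>0})$, $E_\pi(\mathbb R_{<0})$ are $S$-invariant, and the first is the space of $N$-fixed vectors.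 The group $S/N$ acts freely and transitively on each half-line. Mackey's theorem says in this situation that the subrepresentation on the range of $E_\pi(\pm\mathbb R_{>0})$ is a direct sum of at most countably many copies of $\pi_\pm=\operatorname{Ind}_N^S\chi_{\pm1}$, where $\chi_{\pm1}(n_t)=e^{\pm it}$. Apply this to $\pi=\lambda_S$. In the coordinates $n_td_a$ the left Haar measure is a product $dt\,dm(a)$, so $\lambda_S|_N$ is a multiple of $\lambda_N$, whose spectral measure is nonzero on both half-lines. Hence $\pi_+$ and $\pi_-$ are subrepresentations of $\lambda_S$. A coefficient of a countable direct sum of subrepresentations of $\lambda_S$ has the form $\sum_l\langle\lambda_S(\cdot)\xi_l,\eta_l\rangle$ with $\sum_l\|\xi_l\|\|\eta_l\|<\infty$, so it lies in $A(S)$.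

Now let $u=\langle\pi(\cdot)\xi,\eta\rangle\in B(S)\cap C_0(S)$. Restricting $\pi$ to the cyclic subspace of $\xi$, we may assume that the space is separable. Put $\xi_0=E_\pi(\{0\})\xi$. Then $u=u_0+u_1$, where $u_0=\langle\pi(\cdot)\xi_0,\eta\rangle$ satisfies $u_0(xn_t)=u_0(x)$ and $u_1\in A(S)\subseteq C_0(S)$. So $u_0\in C_0(S)$, and letting $t\to\infty$ gives $u_0=0$.
\end{proof}

Let $H$ be infinite, discrete and amenable. Conjugation is an automorphism of $G$ and preserves all the spaces in the statement, so by Lemma~\ref{lem:triangular} we may assume that a finite index subgroup $H_1$ of $H$ lies in $S$. Let $u\in M_{cb}A(G)$ have limit $c$ at infinity, and let $x\in G$. The function $u(x\,\cdot)-c$ lies in $M_{cb}A(G)\cap C_0(G)$. By (K2), the amenability of $S$ and Lemma~\ref{lem:axb}, its restriction to $S$ lies in $M_{cb}A(S)\cap C_0(S)=B(S)\cap C_0(S)=A(S)$. By (K1) its restriction $w_x$ to $H_1$ lies in $A(H_1)$. Extend $w_x$ by $0$ to $H$. The extension lies in $A(H)$: if $\xi,\eta\in\ell^2(H_1)\subseteq\ell^2(H)$, then $\langle\lambda_H(\cdot)\xi,\eta\rangle$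 equals $\langle\lambda_{H_1}(\cdot)\xi,\eta\rangle$ on $H_1$ and $0$ elsewhere. Since $A(H)$ is translation invariant and $(u-c)|_H=\sum_xw_x(x^{-1}\,\cdot)$, with $x$ running over a finite set of representatives of the cosets $xH_1$ in $H$, we get $(u-c)|_H\in A(H)$.

Thus $M_{cb}A(G)|_H\subseteq A(H)+\mathbb C1$. The reverse inclusion follows from (K1) and $1\in M_{cb}A(G)$. The sum is direct because $A(H)\subseteq c_0(H)$ and $H$ is infinite. Finally $A(H)\oplus\mathbb C1$ is closed in $B(H)=M_{cb}A(H)$, being the sum of a closed subspace and a one-dimensional one. This proves (i) and the last assertion, and completes the proof of Theorem~\ref{thm:B}.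

\begin{thebibliography}{9}

\bibitem{Beardon}
Beardon, \emph{The Geometry of Discrete Groups}.

\bibitem{DCH}
De Canni\`ere and Haagerup, 1985.

\bibitem{problem}
\emph{Extending multipliers of the Fourier algebra from a subgroup}, \texttt{https://www.math.uwaterloo.ca/\textasciitilde m2branna/brannan\_forrest.pdf}.

\end{thebibliography}
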